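\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{BALANCE2 is not competitive for four or more servers}


\begin{abstract}
The on-line rule BALANCE2 for the $K$-server problem sends to a request $r$ a server $s$ minimizing $D_s+2\,d(p_s,r)$, where $D_s$ is the distance $s$ has traveled so far and $p_s$ is its position. It was conjectured to be $O(K)$-competitive. We show that for every $K\ge 4$ it has no finite competitive ratio, even on the interval $[0,1]$ and whatever the initial configuration and the tie-breaking rule. The same holds if the factor $2$ is replaced by any $\lambda>1$.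
\end{abstract}

\section{The problem and the result}

In the $K$-server problem, $K$ servers start on $K$ points of a metric space $(M,d)$. A finite sequence $\sigma=r_1,r_2,\dots$ of points of $M$, the \emph{requests}, must be served in order. A request $r$ is served by moving some server to $r$, at a cost equal to the distance it travels. The cost $C_A(\sigma)$ of an algorithm $A$ is the total distance traveled by all its servers. An algorithm is \emph{on-line} if it decides which server serves a request without knowing any later request. Let $C_{OPT}(\sigma)$ be the cost of an optimal off-line algorithm, which knows $\sigma$ in advance and starts from the same configuration. Algorithm $A$ is \emph{$\alpha$-competitive} if for every metric space there is a constant $\beta$, which may depend on the initial configuration but not on $\sigma$, with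
\[
C_A(\sigma)\le \alpha\, C_{OPT}(\sigma)+\beta\qquad\text{for every finite request sequence }\sigma .
\]

The first rule one might try is the greedy one: send the nearest server. It fails at once. With servers at $0$ and $3$ on the line and requests $1,0,1,0,\dots$, the greedy rule uses the first server forever, while the off-line algorithm moves the second server to $1$, pays $2$, and never moves again. A natural cure is to take into account how much each server has already worked. For a server $s$ let $D_s$ be the total distance it has traveled so far and $p_s$ its current position. For $\lambda>0$ let $\mathrm{BAL}_\lambda$ be the rule that sends to a request $r$ a server minimizing the \emph{score}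
\[
D_s+\lambda\, d(p_s,r),
\]
with ties broken by an arbitrary fixed rule, which may use the whole history. The rule BALANCE2 is $\mathrm{BAL}_2$. For $K=1$ every algorithm is forced, so BALANCE2 is optimal. For $K=2$ it is known to be $10$-competitive in every metric space, and not better than $6$-competitive. On every metric space with at least $K+1$ points, no on-line algorithm for $K$ servers has a ratio below $K$. The best one can hope for is therefore a ratio linear in $K$, and this is what was conjectured; the source of the question is \cite{source}.

\begin{conjecture}
There is an absolute constant $c$ such that for every $K\ge1$, BALANCE2 with $K$ servers is $cK$-competitive on every metric space.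
\end{conjecture}

The conjecture is false, already for $K=4$, and no other finite ratio can take the place of $cK$.

\begin{theorem}\label{thm:main}
Let $K\ge4$ and $\lambda>1$ (possibly depending on $K$). On $M=[0,1]$ with the usual metric, from every initial configuration, for every tie-breaking rule and all real $\alpha\ge1$ and $\beta\ge0$, there is a finite request sequence $\sigma$ with
\[
C_{\mathrm{BAL}_\lambda}(\sigma)>\alpha\,C_{OPT}(\sigma)+\beta .
\]
\end{theorem}

Taking $\lambda=2$ and $K=4$, we see that BALANCE2 with four servers is not $4c$-competitive for any $c$.

\begin{corollary}
The conjecture is false. For every $K\ge4$, BALANCE2 is not $\alpha$-competitive for any finite $\alpha$.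
\end{corollary}

The case $K=3$ is not settled here. Section~\ref{sec:conseq} treats finite spaces and other metric spaces, and explains where $K\ge4$ and $\lambda>1$ are used.

The weakness we exploit is that $D_s$ counts useless work in the same way as useful work. A server with a low $D_s$ can be made to run back and forth between two nearby points until its $D_s$ has caught up, even if the off-line algorithm has servers on both points and pays nothing. What has to be arranged is that low servers keep appearing. For this we use two distant clusters of servers that take turns in being ahead.

\section{One round by hand: $K=4$, $\lambda=2$}\label{sec:hand}

Take two tiny clusters of points, $Y$ and $Z$, at distance about $1$. In this section we ignore all quantities of the order of the cluster width $w$. Call $D_s$ the \emph{level} of $s$. Suppose that BALANCE2 has two servers in each cluster. We compare it with an off-line system of our own design, which also has two servers in each cluster and whose servers will never leave their clusters. Let the levels of the on-line servers be $0,0$ in $Y$ and $2,2$ in $Z$: the servers in $Z$ are ahead by exactly $\lambda=2$.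

\emph{Step 1, the lure.} Request points of $Z$ that no on-line server occupies. A server in $Z$ has score $2$ and a server in $Y$ has score $0+2\cdot1=2$. Thus the two clusters are in balance, and after a negligible amount of work in $Z$ a server $s$ from $Y$ is sent across. It arrives at level $1$.

\emph{Step 2, $s$ catches up.} The off-line system places its two $Z$-servers on two points $c_1,c_2\in Z$ where there is no on-line server except possibly $s$. Keep requesting whichever of $c_1,c_2$ is not occupied by $s$. The scores are about $1$ for $s$, $2$ for the other servers in $Z$, and $2$ for the server left in $Y$. So $s$ serves every request, until its level is $2$. The off-line system pays nothing for these requests.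

\emph{Step 3, $Y$ is exercised.} The off-line system places its two $Y$-servers on two points of $Y$. The on-line algorithm has only one server there, so one of the two points is always unoccupied; request it. The $Y$-server has a score equal to its level, while the servers in $Z$ have score $2+2=4$. So the $Y$-server runs up to level $4$, at no cost to the off-line system. Only then is a server $z$ sent from $Z$; it arrives at level $3$.

\emph{Step 4, $z$ catches up}, as in Step 2, from level $3$ to level $4$.

\begin{center}
\begin{tabular}{lllc}
 & levels in $Y$ & levels in $Z$ & on-line cost of the step\\ \hline
start & $0,0$ & $2,2$ & \\
after Step 1 & $0$ & $2,2,1$ & $1$\\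
after Step 2 & $0$ & $2,2,2$ & $1$\\
after Step 3 & $4,3$ & $2,2$ & $4+1$\\
after Step 4 & $4,4$ & $2,2$ & $1$
\end{tabular}
\end{center}

At the end the servers in $Y$ are ahead by $2$. This is the initial state with the roles of $Y$ and $Z$ exchanged and all levels raised by $2$. The on-line algorithm has paid $8$, the off-line system has paid only for moves inside the clusters, and we can repeat. As $w\to0$ the ratio of the two costs grows without bound.

To turn this into a proof one must control errors of order $w$, which must not accumulate over many rounds. The key point is that the round repairs itself. The levels after a round are known up to a fixed multiple of $w$ that does not depend on how inaccurate they were before the round; they are determined afresh by the moments at which a server crosses between the clusters.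

\section{Two clusters and three inequalities}\label{sec:setting}

Fix $K\ge4$, $\lambda>1$ and integers $n_A,n_B\ge2$ with $n_A+n_B=K$. Let $\eta>0$ and put
\[
w=K\eta,\qquad \varepsilon=\lambda w,
\]
where $\eta$ is so small that
\begin{equation}\label{eq:w}
w\le\tfrac1{16}\qquad\text{and}\qquad 1+4\varepsilon\le\lambda .
\end{equation}
The second condition can be met because $\lambda>1$. The clusters are
\[
A=\{i\eta:0\le i\le K\},\qquad B=\{1-i\eta:0\le i\le K\}.
\]
Distinct points of one cluster have distance in $[\eta,w]$; points of different clusters have distance in $[1-2w,1]$. For two servers in the same cluster the distance terms in the scores differ by at most $\varepsilon$, so $\varepsilon$ is the natural unit of error for levels.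

Write ALG for $\mathrm{BAL}_\lambda$ with its given tie-breaking rule. It is deterministic, so we may build $\sigma$ adaptively, choosing each request after looking at the current positions and levels of ALG.

\emph{Vacant points.} Every request will be at a point not occupied by any ALG server; such a point is called \emph{vacant}. Each cluster has $K+1$ points and thus always contains a vacant one. Consequently ALG moves by at least $\eta$ at each request in $A\cup B$ that it serves from within the cluster containing the request.

\emph{The off-line system.} Alongside $\sigma$ we describe another system of $K$ servers that serves $\sigma$ from the same initial configuration. We allow it to move several servers at any time. Its cost is still at least $C_{OPT}(\sigma)$: postpone every movement of a server until the server next serves a request, and then move it there directly; by the triangle inequality the cost does not increase.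

If the off-line system serves a request in a cluster from within that cluster, it pays at most $w=K\eta$. If ALG also serves it from within that cluster, some level rises by at least $\eta$. Hence:

\medskip
\noindent
($\ast$) \emph{Over any set of requests that both systems serve from within the cluster containing the request, the off-line system pays at most $K$ times the total rise of the ALG levels caused by these requests.}
\medskip

Apart from two direct comparisons of scores in Steps 2 and 4 below, all we need to know about the rule is contained in the following lemma.

\begin{lemma}\label{lem:three}
Let $t$ be the ALG server that serves a request $r\in[0,1]$, and let all $D$'s denote levels before the move.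
\begin{enumerate}
\item[(a)] If all ALG servers are in $[0,1]$, then for every server $s$ the level of $t$ after the move is at most $D_s+\lambda$.
\end{enumerate}
Suppose moreover that all ALG servers are in $A\cup B$, that $r$ belongs to one of the clusters, $X$, and that $t$ comes from the other cluster.
\begin{enumerate}
\item[(b)] Every server $u$ in $X$ satisfies $D_u\ge D_t+\lambda-3\varepsilon$.
\item[(c)] Every server $y$ in the cluster from which $t$ comes satisfies $D_t\le D_y+\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\delta=d(p_t,r)$, where $p_t$ is the position before the move. Since $t$ minimizes the score, $D_t+\lambda\delta\le D_s+\lambda\,d(p_s,r)$ for every $s$.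

(a) As $\lambda\ge1$ and all distances are at most $1$, the new level is $D_t+\delta\le D_t+\lambda\delta\le D_s+\lambda\, d(p_s,r)\le D_s+\lambda$.

(b) Here $\delta\ge1-2w$ and $d(p_u,r)\le w$, so $D_t+\lambda-2\varepsilon\le D_u+\varepsilon$.

(c) By the triangle inequality $d(p_y,r)-\delta\le d(p_y,p_t)\le w$, so $D_t\le D_y+\lambda w$.
\end{proof}

Part (a) is a ceiling: as long as some server stays at level $m$, no server that moves ends above $m+\lambda$. Since every request served from within its cluster raises a level by at least $\eta$, the ceiling is what makes Steps 1 and 3 below terminate. Part (b) says that a crossing certifies a lead of nearly $\lambda$ of the servers in the destination cluster over the server that crosses, and (c) says that the server that crosses is nearly the lowest of its cluster.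

\section{One round}\label{sec:round}

\begin{definition}
Let $\{Y,Z\}=\{A,B\}$. A state is \emph{$Z$-ready} if ALG and the off-line system each have exactly $n_Y$ servers in $Y$ and $n_Z$ servers in $Z$ and, with $m$ the minimum ALG level in $Y$, all ALG levels in $Y$ lie in $[m,m+\lambda]$ and all ALG levels in $Z$ are at most $m+\lambda$. The \emph{headroom} of such a state is
\[
H=\sum_{t\text{ in }Z}(m+\lambda-D_t)\ \ge 0 ,
\]
the sum being over the $n_Z$ ALG servers in $Z$. A $Z$-ready state is \emph{$Z$-tight} if moreover the levels in $Y$ lie in $[m,m+4\varepsilon]$ and those in $Z$ lie in $[m+\lambda-8\varepsilon,m+\lambda]$.
\end{definition}

By \eqref{eq:w}, $4\varepsilon\le\lambda$, so the bounds for tightness are compatible with readiness. A tight state is the starting state of Section~\ref{sec:hand} up to errors of order $\varepsilon$. Its headroom is at most $8\varepsilon n_Z\le 8\lambda Kw$.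

\begin{lemma}\label{lem:round}
From every $Z$-ready state with headroom $H$ there is a finite continuation of the request sequence that leads to a $Y$-tight state and costs the off-line system at most
\[
KH+(K+5)w .
\]
If the initial state is $Z$-tight, then this is at most $Cw$ with $C=8\lambda K^2+K+5$, and ALG pays at least $\lambda$ during the continuation.
\end{lemma}

\begin{proof}
The bound by $Cw$ follows from $H\le8\lambda Kw$. The round has the four steps of Section~\ref{sec:hand}, and the off-line servers never leave their clusters. Throughout, $m$ is the minimum ALG level in $Y$ in the initial state.

\medskip
\noindent\textbf{Step 1: the lure.} Until a server from $Y$ moves, request vacant points of $Z$. The off-line system serves each request from within $Z$. As long as only servers in $Z$ move, a server of level $m$ stays in $Y$, so by Lemma~\ref{lem:three}(a) no level in $Z$ exceeds $m+\lambda$. The levels in $Z$ can thus rise by at most $H$ in total, and each request raises one of them by at least $\eta$. Hence the step ends, with some server $s$ moving from $Y$ to $Z$. By ($\ast$) the off-line cost is at most $KH$ for the requests that ALG serves from $Z$, plus $w$ for the last request.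

Call the $n_Z$ servers that were in $Z$ before \emph{old}. Before its move, $s$ had level at least $m$, so Lemma~\ref{lem:three}(b) shows that the old servers of $Z$ have levels in $[m+\lambda-3\varepsilon,m+\lambda]$. By Lemma~\ref{lem:three}(c), $s$ had level at most $m+\varepsilon$. It travels at most $1$, so now
\[
D_s\le m+\varepsilon+1\le m+\lambda
\]
by \eqref{eq:w}. There remain $n_Y-1\ge1$ servers in $Y$. They have not moved, so their levels are in $[m,m+\lambda]$, and in $[m,m+4\varepsilon]$ if the initial state was tight.

\medskip
\noindent\textbf{Step 2: $s$ catches up.} The newcomer $s$ may be well below the old servers of $Z$. We want all levels in $Z$ to be nearly equal, so that any server leaving $Z$ later leaves from a known level. Choose distinct $c_1,c_2\in Z$ not occupied by the $n_Z$ old servers; this is possible since $K+1\ge n_Z+2$. The off-line system moves two of its $n_Z\ge2$ servers in $Z$ to $c_1,c_2$, at cost at most $2w$. As long as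
\[
D_s+\varepsilon<m+\lambda-3\varepsilon ,
\]
request a point of $\{c_1,c_2\}$ not occupied by $s$. It is vacant, and the off-line system pays nothing. The scores are
\begin{itemize}
\item for $s$, at most $D_s+\varepsilon<m+\lambda-3\varepsilon$;
\item for an old server of $Z$, more than $m+\lambda-3\varepsilon$;
\item for a server in $Y$, at least $m+\lambda(1-2w)=m+\lambda-2\varepsilon$.
\end{itemize}
So $s$ is the unique minimizer and serves the request; no other server moves in this step. Each request raises $D_s$ by at least $\eta$ and by at most $w\le\varepsilon$, so the step ends, and at its end
\[
m+\lambda-4\varepsilon\le D_s\le m+\lambda .
\]
The lower bound is the stopping condition. The upper bound holds by Step 1 if there was no request, and otherwise because $D_s+\varepsilon<m+\lambda$ before the last one.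

Let $\mu$ be the minimum level of the $n_Z+1$ ALG servers now in $Z$. All of these levels lie in $[\mu,m+\lambda]$, and
\begin{equation}\label{eq:mu}
m\le m+\lambda-4\varepsilon\le\mu .
\end{equation}

\medskip
\noindent\textbf{Step 3: $Y$ is exercised.} Now the off-line system has one server more in $Y$ than ALG. It moves its $n_Y$ servers in $Y$ onto a set $S\subset Y$ of $n_Y$ distinct points, at cost at most $n_Yw$. Until a server from $Z$ moves, request a vacant point of $S$. One exists because ALG has only $n_Y-1$ servers in $Y$. The off-line system pays nothing. Each time a server in $Y$ serves, it rises by at least $\eta$ and, by Lemma~\ref{lem:three}(a) applied with a server in $Z$ of level $\mu$, ends at a level at most $\mu+\lambda$. Hence the step ends, with some server $z$ moving from $Z$ to $Y$.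

Call the $n_Y-1$ other servers in $Y$ \emph{old}. Since $z$ had level at least $\mu$ before its move, Lemma~\ref{lem:three}(b) gives that the old servers of $Y$ have levels at least $\mu+\lambda-3\varepsilon$. Their levels are also at most $\mu+\lambda$: for those that moved in this step we have just seen it, and the others have level at most $m+\lambda\le\mu+\lambda$. So they lie in
\begin{equation}\label{eq:oldY}
[\mu+\lambda-3\varepsilon,\ \mu+\lambda].
\end{equation}

\emph{ALG's cost.} If the initial state was tight, each of the $n_Y-1\ge1$ old servers of $Y$ began the round at a level at most $m+4\varepsilon$ and is now, by \eqref{eq:mu}, at a level at least $\mu+\lambda-3\varepsilon\ge m+2\lambda-7\varepsilon$. In this round it has traveled at least $2\lambda-11\varepsilon=\lambda(2-11w)\ge\lambda$, because $w\le\frac1{16}$.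

\medskip
\noindent\textbf{Step 4: $z$ catches up.} Let $m'$ be the minimum level of the $n_Z$ ALG servers now in $Z$. By \eqref{eq:mu},
\begin{equation}\label{eq:mprime}
\mu\le m'\le m+\lambda\le\mu+4\varepsilon .
\end{equation}
Therefore all levels in $Z$ lie in $[m',m+\lambda]\subset[m',m'+4\varepsilon]$. By \eqref{eq:oldY} and \eqref{eq:mprime}, the old servers of $Y$ have levels in $[m'+\lambda-7\varepsilon,m'+\lambda]$. The server $z$ left $Z$ at a level at most $m+\lambda$ and traveled at most $1$, so just after its arrival
\begin{equation}\label{eq:arrival}
D_z\le m+\lambda+1\le m'+4\varepsilon+1\le m'+\lambda
\end{equation}
by \eqref{eq:w}. It remains to raise $z$ if it is low. Choose distinct $c_1,c_2\in Y$ not occupied by the $n_Y-1$ old servers of $Y$. The off-line system moves two of its $n_Y\ge2$ servers in $Y$ there, at cost at most $2w$. As long as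
\[
D_z+\varepsilon<m'+\lambda-7\varepsilon ,
\]
request a point of $\{c_1,c_2\}$ not occupied by $z$; it is vacant, and the off-line system pays nothing. The scores are
\begin{itemize}
\item for $z$, at most $D_z+\varepsilon<m'+\lambda-7\varepsilon$;
\item for an old server of $Y$, more than $m'+\lambda-7\varepsilon$;
\item for a server in $Z$, at least $m'+\lambda-2\varepsilon$.
\end{itemize}
So $z$ serves, rising by at least $\eta$ and at most $w\le\varepsilon$. The step ends with $m'+\lambda-8\varepsilon\le D_z\le m'+\lambda$; the upper bound holds by \eqref{eq:arrival} if there was no request, and otherwise because $D_z+\varepsilon<m'+\lambda$ before the last one.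

\medskip
\noindent\textbf{The final state.} ALG and the off-line system again have $n_Y$ servers in $Y$ and $n_Z$ in $Z$. The minimum ALG level in $Z$ is $m'$, the levels in $Z$ lie in $[m',m'+4\varepsilon]$, and those in $Y$ lie in $[m'+\lambda-8\varepsilon,m'+\lambda]$. This is a $Y$-tight state. The off-line cost is at most $KH+w$ in Step 1 and $2w+n_Yw+2w$ in Steps 2--4, in total at most $KH+(K+5)w$.
\end{proof}

The proof that the final state is tight uses only readiness of the initial one: the errors $4\varepsilon$ and $8\varepsilon$ come from the crossings and the catching up in this round alone. This is why the lemma can be iterated any number of times.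

\section{Starting up, and the proof of the theorem}

It remains to reach a ready state from an arbitrary configuration, at a bounded off-line cost. We first gather all servers in $A$ and then lure $n_B$ of them to $B$.

\begin{lemma}\label{lem:start}
From every initial configuration in $[0,1]$, with all levels $0$, there is a finite sequence of requests in $A\cup B$ that leads to a $B$-ready state with headroom at most $2\lambda K$ and costs the off-line system at most $3\lambda K^2+4K$.
\end{lemma}

\begin{proof}
\textbf{Gathering in $A$.} The off-line system moves all its servers into $A$, at cost at most $K$. While some ALG server is outside $A$, request a vacant point of $A$, which the off-line system serves from within $A$. All requests so far are in $A$, so an ALG server outside $A$ has never moved and has level $0$. Hence, by Lemma~\ref{lem:three}(a), every server that moves ends at a level at most $\lambda$. At most $K$ requests are served by ALG from outside $A$; they cost the off-line system at most $Kw$. The other requests raise the levels by at least $\eta$ each and by at most $K\lambda$ in total. So this phase ends, and by ($\ast$) it costs the off-line system at most $K+Kw+\lambda K^2$. Now all ALG servers are in $A$, with levels in $[0,\lambda]$.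

\textbf{Populating $B$.} The off-line system moves $n_B$ servers to $B$, at cost at most $K$. While ALG has fewer than $n_B$ servers in $B$, request a vacant point of $B$, which the off-line system serves from within $B$. All requests of this phase are in $B$, so the servers in $A$ have not moved during the phase and have levels at most $\lambda$. Before each request there are more than $n_A$ such servers. By Lemma~\ref{lem:three}(a), every server that moves ends at a level at most $2\lambda$. At most $n_B\le K$ requests are served by ALG from $A$, and the others raise levels by at least $\eta$ each and by at most $2\lambda K$ in total. So the phase ends, and by ($\ast$) its off-line cost is at most $K+Kw+2\lambda K^2$.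

\textbf{The result.} Since each request brings at most one server to $B$, ALG ends with exactly $n_B$ servers in $B$ and $n_A$ in $A$, and so does the off-line system. Let $m$ be the minimum ALG level in $A$; then $0\le m\le\lambda$. The levels in $A$ lie in $[m,\lambda]\subset[m,m+\lambda]$. A server of level $m$ now in $A$ had that level throughout the second phase, and every server now in $B$ moved in that phase. Comparing with the former at the last move of the latter, Lemma~\ref{lem:three}(a) shows that all levels in $B$ are at most $m+\lambda$. So the state is $B$-ready. Its headroom is at most $n_B(m+\lambda)\le2\lambda K$, because levels are nonnegative. As $w\le1$, the total off-line cost is at most $3\lambda K^2+4K$.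
\end{proof}

\begin{proposition}\label{prop:rounds}
Let $\beta_0=5\lambda K^2+4K$ and $C=8\lambda K^2+K+5$. For every $\eta$ satisfying \eqref{eq:w}, every initial configuration in $[0,1]$, every tie-breaking rule and every $N\ge1$ there is a finite sequence $\sigma$ of requests in $A\cup B$ with
\[
C_{OPT}(\sigma)\le\beta_0+NCw\qquad\text{and}\qquad C_{\mathrm{BAL}_\lambda}(\sigma)\ge(N-1)\lambda .
\]
\end{proposition}

\begin{proof}
Begin with the sequence of Lemma~\ref{lem:start} and then apply Lemma~\ref{lem:round} $N$ times, the roles of the clusters alternating. The first round starts from headroom at most $2\lambda K$ and costs the off-line system at most $2\lambda K^2+(K+5)w\le2\lambda K^2+Cw$. Every later round starts from a tight state, so it costs the off-line system at most $Cw$ and ALG at least $\lambda$. Adding the start-up cost $3\lambda K^2+4K$ gives the claim.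
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $\alpha$ and $\beta$, choose $\eta$ so small that \eqref{eq:w} holds and $\alpha Cw\le\lambda/2$. This is possible since $C$ does not depend on $\eta$. The constant $\beta_0$ depends neither on $\eta$ nor on $N$, and Proposition~\ref{prop:rounds} yields
\[
C_{\mathrm{BAL}_\lambda}(\sigma)-\alpha\,C_{OPT}(\sigma)-\beta\ \ge\ (N-1)\lambda-\frac{N\lambda}2-\alpha\beta_0-\beta\ =\ \frac{N\lambda}2-\lambda-\alpha\beta_0-\beta ,
\]
which is positive for $N$ large enough.
\end{proof}

\section{Other spaces, and the role of the hypotheses}\label{sec:conseq}

\begin{corollary}
Let $K\ge4$ and $\lambda>1$.
\begin{enumerate}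
\item[(i)] Let $M$ be a metric space containing an isometric copy $I$ of a nondegenerate segment, for example $M=\mathbb R^n$ with $n\ge1$. For servers starting in $I$, the conclusion of Theorem~\ref{thm:main} holds on $M$.
\item[(ii)] Let $w=K\eta$ satisfy \eqref{eq:w}. On the finite space $A\cup B$ of $2K+2$ points, from every initial configuration and for every tie-breaking rule, the competitive ratio of $\mathrm{BAL}_\lambda$ is at least $\lambda/(Cw)$, where $C=8\lambda K^2+K+5$: for $0\le\alpha<\lambda/(Cw)$ the difference $C_{\mathrm{BAL}_\lambda}(\sigma)-\alpha\,C_{OPT}(\sigma)$ is unbounded above. For fixed $\lambda$ this bound is of order $1/(K^2w)$ and tends to infinity as $w\to0$.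
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Let $I$ have length $L$. If all distances are divided by $L$, then so are all scores, and the choices of the rule do not change. Hence, for servers starting in $I$ and requests in $I$, the theorem with $\beta/L$ in place of $\beta$ gives the inequality with $\beta$ on $I$. ALG's servers move only to requests, so they stay in $I$, and the optimal cost in $M$ is at most the optimal cost in $I$.

(ii) If the servers start in $A\cup B$, then both ALG and the off-line system of the proof stay in $A\cup B$, so the bounds of Proposition~\ref{prop:rounds} hold in this space. For $\alpha\ge0$ they give $C_{\mathrm{BAL}_\lambda}(\sigma)-\alpha C_{OPT}(\sigma)\ge N(\lambda-\alpha Cw)-\lambda-\alpha\beta_0$, and with $\eta$ fixed this tends to infinity with $N$ if $\alpha<\lambda/(Cw)$.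
\end{proof}

\begin{remark}
\emph{Where $K\ge4$ is used.} Each cluster must permanently hold at least two off-line servers. In Steps 2 and 4 the two points $c_1,c_2$, first in $Z$ and then in $Y$, are both occupied by off-line servers, which is why the catching up costs the off-line system nothing. In Step 3 the cluster $Y$ must keep $n_Y-1\ge1$ on-line servers after the lure; for $n_Y=1$ there would be nobody left to exercise. So $n_A,n_B\ge2$ and $K\ge4$. With three servers one of the clusters would have only one, and the construction does not apply.

\emph{Where $\lambda>1$ is used.} A server crosses when the lead of the other cluster is about $\lambda$, and the crossing raises its own level by about $1$. By \eqref{eq:w}, a server that crosses lands at or below the ceiling, $m+\lambda$ or $m'+\lambda$, of the cluster it joins, and the catching-up steps can only correct a server that lands low. For $\lambda<1$ the server $s$ of Step 1 could land above its new companions, and the argument breaks down; Lemma~\ref{lem:three}(a) also uses $\lambda\ge1$. We make no statement about $\lambda\le1$.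
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A Competitive 2-Server Algorithm}, \texttt{http://people.csail.mit.edu/ronitt/papers/2serv\_ipl.pdf}.
\end{thebibliography}

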